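# List star arboricity can be almost twice star arboricity

## Four statements about $sa$ and $sa_l$

Throughout, $G$ is a finite loopless multigraph; parallel edges are allowed. The star arboricity $sa(G)$ is the least number of star forests into which $E(G)$ can be partitioned, and $sa_l(G)$ is its list version. Both are defined precisely in the next section.

**Theorem 1.** There is a multigraph $G$ on 33 vertices with $sa(G)=2$ and $sa_l(G)\ge 3$.

**Theorem 2.** For every $k\ge 2$ there is a simple bipartite graph $G$ with $sa(G)=k$ and $sa_l(G)=2k-1$. So $sa_l-sa$ is unbounded, and $sa_l/sa$ can be arbitrarily close to $2$.

**Theorem 3.** For every multigraph $G$: if $sa(G)=1$ then $sa_l(G)=1$; if $sa(G)=2$ then $sa_l(G)\le 3$; if $sa(G)=k\ge 3$ then $sa_l(G)\le 3k-4$.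

**Corollary 4.** Let $f(k)=\max\{sa_l(G): sa(G)=k\}$. Then $f(1)=1$, $f(2)=3$, $f(3)=5$, and $2k-1\le f(k)\le 3k-4$ for all $k\ge 4$.

These statements answer a conjecture from "Interpolating between maximum degree and maximum density in multigraph edge-colorings" (https://uwaterloo.ca/combinatorics-and-optimization/sites/ca.combinatorics-and-optimization/files/uploads/files/co_wdowinski_ronen_masters_research_paper.pdf).

**Conjecture.** For every multigraph $G$, we have $sa_l(G)=sa(G)$.

Theorem 1 already refutes it. Theorem 2 says that it fails for some graph with $sa=k$, for each $k\ge 2$, and that neither parallel edges nor odd cycles are to blame. Theorem 3 says that it is true when $sa(G)=1$ and limits how badly it can fail; for $k=2$ and $k=3$ the limit agrees with Theorem 2. The value of $f(k)$ for $k\ge 4$ is not determined here.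

## Star forests, lists, and the inequality $sa_l\ge sa$

**Definition (star forest).** A *star* consists of one vertex, the center, joined by single edges to any number of other vertices, the leaves. A *star forest* is a forest in which every component is a star. In particular it has no parallel edges. A single edge is a star in which either end may be called the center.

**Definition (star arboricity).** $sa(G)$ is the minimum number of star forests into which $E(G)$ can be partitioned. Equivalently, it is the minimum number of colors in an edge-coloring in which every color class is a star forest.

For example, a path with three edges is a tree but not a star, so its star arboricity is at least $2$; giving the middle edge its own color shows that it is $2$. A *digon* (two vertices, two parallel edges) also has star arboricity $2$.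

**Definition (list star arboricity).** A $k$-list assignment $L$ gives each edge $e$ a set $L(e)$ of exactly $k$ colors. A *star forest $L$-coloring* is an edge-coloring $\varphi$ with $\varphi(e)\in L(e)$ for all $e$ such that every color class is a star forest. $sa_l(G)$ is the minimum $k$ such that every $k$-list assignment admits a star forest $L$-coloring.

This minimum exists: with lists of size $|E(G)|$ we can give all edges different colors. Taking all lists equal to $\{1,\dots,k\}$ shows $sa_l(G)\ge sa(G)$. For lower bounds we use the following.

$$\text{If some } \ell\text{-list assignment } L \text{ admits no star forest } L\text{-coloring, then } sa_l(G)\ge \ell+1. \tag{1}$$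

Indeed, suppose $sa_l(G)=k\le\ell$. Shrink every list of $L$ to a $k$-subset. The smaller lists admit a star forest coloring, and this is also an $L$-coloring, a contradiction.

It helps to think of a game. We choose the lists, and an opponent chooses the coloring. To disprove the conjecture we need a graph that is easy with equal lists and lists that leave the opponent stuck.

## Stars, digons and triangles by hand

If $sa(G)=1$, then $G$ itself is a star forest. Any subset of the edges of a star forest is again a star forest, so every coloring works, and lists of size $1$ suffice. Hence $sa_l(G)=1$, which is the first part of Theorem 3.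

*Digon.* With two lists of size $2$, pick a color for one edge and a different one for the other. So $sa_l=2=sa$.

*Triangle.* A triangle is not a forest, so $sa\ge 2$; any two of its edges form a star, so $sa=2$. With lists of size $2$ we need only avoid giving all three edges the same color, and we can give two of them different colors. So $sa_l=2$.

Small cases support the conjecture. To handle larger ones we want a local description of "every class is a star forest".

## Orienting each edge from leaf to center

**Lemma 5.** Let the edges of a loopless multigraph be colored.

(a) Suppose the edges can be oriented such that

* (i) two arcs with the same tail have different colors, and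
* (ii) arcs $u\to v$ and $v\to w$ always have different colors (including the case $w=u$).

Then every color class is a star forest.

(b) Conversely, if every color class is a star forest, orient each edge from leaf to center in its star, choosing an arbitrary center for each single-edge star. Then (i) and (ii) hold.

*Proof.* (a) Fix a color and look only at its class. By (i) each vertex has at most one out-arc. By (ii) a vertex with an out-arc has no in-arc. So a tail has degree exactly $1$ in the class, and a head is never a tail. Let $t\to h$ be an arc of the class. All edges of the class at $h$ come into $h$, from tails of degree $1$, so the component containing $t\to h$ consists of $h$ and these tails. No two of its edges are parallel: equally directed parallel edges of one color violate (i), and oppositely directed ones violate (ii) with $w=u$. So the component is a star with center $h$.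

(b) An arc of color $\gamma$ has as its tail a leaf of a $\gamma$-star, and a leaf has only one edge of color $\gamma$; this gives (i). An arc $u\to v$ of color $\gamma$ makes $v$ the center of its $\gamma$-star, and a center has no out-arc of its color; this gives (ii). $\blacksquare$

For a colored oriented graph write $N_v$ for the set of colors on out-arcs of $v$. Condition (ii) says that the color of $u\to v$ is never in $N_v$.

**Example: $K_{k,m}$.** Orient every edge of $K_{k,m}$ from the side with $m$ vertices to the side with $k$ vertices. Heads have no out-arcs, so (ii) is vacuous. For (i), each tail needs $k$ distinct colors on its $k$ arcs, and lists of size $k$ allow this greedily. So $sa_l(K_{k,m})\le k$. On the other hand, a forest on $k+m$ vertices has at most $k+m-1$ edges, and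
$$km>(k-1)(k+m-1)\iff m>(k-1)^2 .$$
So for $m>(k-1)^2$ we get $sa(K_{k,m})=k=sa_l(K_{k,m})$, and the conjecture holds for these graphs. With one layer of arcs, condition (ii) never acts. A counterexample must make (ii) act.

**The first attempt at a general proof, and where it stops.** Suppose $sa(G)=k$ and orient a decomposition by Lemma 5(b). Each vertex has at most one out-arc per color, so its outdegree is at most $k$. A vertex $v$ that is a head is a center in some color and has no out-arc in that color, so its outdegree is at most $k-1$. Now forget the colors and color greedily from given lists. When we color $u\to v$ we must avoid the colors already used on out-arcs of $u$, at most $k-1$ of them, and the set $N_v$, again at most $k-1$. This shows two things.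

First, the greedy argument asks for lists of size $2(k-1)+1=2k-1$, not $k$. Theorem 2 says that this loss is real.

Second, the argument needs $N_v$ to be known before $u\to v$ is colored. If the orientation has no directed cycle, we treat heads before tails, and lists of size $2k-1$ always suffice. A directed cycle has no first vertex, and there the argument stops. Such cycles cannot always be avoided for orientations coming from Lemma 5(b). Take the doubled triangle: three vertices, two parallel edges between each pair, six edges in all. A star forest on three vertices has at most two edges, so $sa\ge 3$, and the three two-edge stars centered at the three vertices show $sa=3$. In any decomposition into three star forests each must have two edges, so each is a two-edge star with a well-defined center. If $n_u,n_v,n_w$ count the stars centered at $u,v,w$, then $n_u+n_v=n_u+n_w=n_v+n_w=2$, so each is $1$. The resulting orientation contains arcs $u\to v$ and $v\to u$. Theorem 3 must deal with such cycles.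

## An odd cycle of lists: the 33-vertex graph

**The graph.** The vertices are $a_i,b_i$ for $i=1,2,3$ and $c_{ij}^r$ for $i,j,r\in\{1,2,3\}$, so there are $6+27=33$. The edges are

* two parallel edges $a_ib_i$ for each $i$;
* $c^r_{ij}a_i$ and $c^r_{ij}b_j$ for all $i,j,r$.

So each pair $a_i,b_j$ has three common neighbors $c_{ij}^1,c_{ij}^2,c_{ij}^3$, and in addition the pairs with $i=j$ are joined by a double edge.

**Step 1: $sa(G)=2$.** This step shows that with equal lists the graph is easy. Color every $c^r_{ij}a_i$ with $1$ and every $c^r_{ij}b_j$ with $2$; of the two edges $a_ib_i$, color one with $1$ and the other with $2$. In color $1$ every edge joins some $a_i$ to a vertex ($b_i$ or some $c^r_{ij}$) that has exactly one edge of color $1$. So class $1$ is a star forest with centers $a_i$. In color $2$ every edge joins some $b_j$ to a vertex ($a_j$ or some $c_{ij}^r$) that has exactly one edge of color $2$, so class $2$ is a star forest with centers $b_j$. Since $G$ has parallel edges, $sa(G)\ge 2$.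

**Step 2: the lists.** Put $L_1=\{1,2\}$, $L_2=\{2,3\}$, $L_3=\{3,1\}$. Both edges $a_ib_i$ get the list $L_i$. The edges $c^r_{ij}a_i$ and $c^r_{ij}b_j$ *both* get the list $L_i$, determined by the first index. Suppose that a star forest $L$-coloring exists; we look for a contradiction. By (1), this will give $sa_l(G)\ge 3$.

Call $v$ *heavy in $\gamma$* if at least two edges of color $\gamma$ meet $v$. In a star, one end of every edge is a leaf, so
$$\text{if an edge } uv \text{ has color } \gamma, \text{ then } u \text{ and } v \text{ are not both heavy in } \gamma. \tag{2}$$

**Step 3: three common neighbors force heaviness.** This step shows that each pair $a_i,b_j$ must split the two colors of $L_i$ between its two members.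

**Claim 6.** Let $i,j\in\{1,2,3\}$ and $L_i=\{\gamma,\delta\}$. Then either $a_i$ is heavy in $\gamma$ and $b_j$ is heavy in $\delta$, or $a_i$ is heavy in $\delta$ and $b_j$ is heavy in $\gamma$.

*Proof.* Suppose that for some $r$ both edges at $c_{ij}^r$ have the same color, say $\gamma$. Then $c_{ij}^r$ has two $\gamma$-edges and is the center of its $\gamma$-star, and $a_i,b_j$ are leaves of that star with no other $\gamma$-edge. So the four edges at the other two vertices $c_{ij}^{r'}$, which also have list $\{\gamma,\delta\}$, all have color $\delta$. They form a $4$-cycle in one color, a contradiction.

Hence for each $r$ the two edges at $c_{ij}^r$ have different colors: either $\gamma$ toward $a_i$ and $\delta$ toward $b_j$, or the other way round. Two of the three values of $r$ show the same pattern, and these two make $a_i$ heavy in one color and $b_j$ heavy in the other. $\blacksquare$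

**Step 4: the double edge makes the split exact.** For $j=i$ the claim lets us write $L_i=\{\alpha_i,\beta_i\}$ with $a_i$ heavy in $\beta_i$ and $b_i$ heavy in $\alpha_i$. This step shows that neither is heavy in the other color. The two parallel edges $a_ib_i$ have different colors, so $\alpha_i$ and $\beta_i$ both occur on them. Apply (2) to the one colored $\alpha_i$: since $b_i$ is heavy in $\alpha_i$, the vertex $a_i$ is *not* heavy in $\alpha_i$. Apply (2) to the one colored $\beta_i$: since $a_i$ is heavy in $\beta_i$, the vertex $b_i$ is *not* heavy in $\beta_i$.

**Step 5: overlapping lists must agree.** This step transports the choice from one index to another. Let $i\ne j$ and let $\gamma$ be the unique color in $L_i\cap L_j$. By Claim 6 for the pair $(i,j)$, one of $a_i,b_j$ is heavy in $\gamma$. If $\gamma=\alpha_i$, then $a_i$ is not heavy in $\gamma$; if $\gamma=\beta_j$, then $b_j$ is not heavy in $\gamma$. So $\gamma=\alpha_i$ and $\gamma=\beta_j$ cannot both hold. Since $\gamma\in L_j=\{\alpha_j,\beta_j\}$, we conclude that $\gamma=\alpha_i$ implies $\gamma=\alpha_j$. Exchanging $i$ and $j$ gives $\gamma=\alpha_i\iff\gamma=\alpha_j$.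

**Step 6: parity.** This step counts. Each color lies in exactly two of the lists. Call a color *type A* if it equals $\alpha_i$ for the lists $L_i$ that contain it; by Step 5 the two lists give the same answer. Each $L_i$ contains exactly one type-A color, namely $\alpha_i$. Counting pairs ($L_i$, type-A color in $L_i$) in two ways gives
$$3=2\cdot\#\{\text{type-A colors}\},$$
which is impossible. So $sa_l(G)\ge 3>2=sa(G)$, and Theorem 1 is proved. $\blacksquare$

The lists $\{1,2\},\{2,3\},\{3,1\}$ are the edges of a triangle on the colors, and the types would be a proper $2$-coloring of that triangle. The oddness is essential to this choice of lists. Use only the indices $1,2$ with $L_1=\{1,2\}$ and $L_2=\{2,3\}$. Then the opponent survives: put $\beta_1=1$, $\beta_2=3$, color every $c_{ij}^ra_i$ with $\beta_i$, every $c_{ij}^rb_j$ with $2$, and the two edges $a_ib_i$ with $2$ and $\beta_i$. Class $2$ consists of stars centered at $b_1,b_2$, class $1$ is a star at $a_1$, and class $3$ is a star at $a_2$.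

## Three levels and Ramsey's theorem: $sa_l=2k-1$ against $sa=k$

**What we would like to force.** By Lemma 5, the opponent must produce an orientation and a coloring with (i) and (ii). With lists of size $2k-2$ we win if we find a vertex $c$ with out-arcs to $w_1,\dots,w_k$, all with the same list $K$ of size $2k-2$, such that $N_{w_1},\dots,N_{w_k}$ all contain one and the same $(k-1)$-subset $X$ of $K$. Then $c$ needs $k$ distinct colors in $K\setminus X$, which has only $k-1$ elements. There are two obstacles.

*Directions.* The opponent chooses the orientation. This is cured by many copies: by (i), a vertex has at most one out-arc per color, hence bounded outdegree, so among many copies most must point the way we want.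

*Agreement.* The vertices $w_t$ will have $k-1$ out-arcs, and their colors are the opponent's choice. If all lists are one set $L$ of size $2k-2$, the opponent can let $w_1$ use one half of $L$ and $w_2$ the other half. Indeed equal lists of size $2k-2\ge k$ can never work, since the opponent just uses a coloring that shows $sa=k$. So the lists must vary. Suppose the colors are numbers, $w_1$ always uses the $k-1$ smallest colors of its list and $w_2$ the $k-1$ largest. They never agree on the *same* list, but they agree on *different* ones: for $k=2$, $w_1$ with list $\{2,3\}$ and $w_2$ with list $\{1,2\}$ both use color $2$. So we offer every list from a large palette and look for agreement across lists.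

**The case $k=2$ by hand.** Take the palette $U=\{1,2,3\}$ and $M=7$. The vertices are $x_1,x_2$ on level $0$; $w_{t,L,p}$ with $t\in\{1,2\}$, $L$ a $2$-subset of $U$, $1\le p\le 7$ on level $1$; each $w_{1,L,p}$ is adjacent to $x_2$, and each $w_{2,L,p}$ to $x_1$, with list $L$ on this edge. On level $2$, for every choice of one $w_1$ (index $t=1$), one $w_2$ (index $t=2$), a $2$-subset $K$ of $U$ and $q\in\{1,\dots,7\}$, there is a vertex $c$ adjacent to $w_1,w_2$, with list $K$ on both edges.

Suppose a star forest coloring from these lists exists, oriented by Lemma 5(b). Outdegrees are at most $3$, so $x_1,x_2$ send at most $6<7$ arcs, and each $(t,L)$ has a copy whose edge to level $0$ points out of it, with some color $x_{t,L}\in L$. The set $A_t=\{x_{t,L}\}$, over all $L$, meets every $2$-subset of $\{1,2,3\}$, so $|A_t|\ge 2$. Two $2$-subsets of a $3$-set intersect, so some $\gamma$ lies in $A_1\cap A_2$: we get $w_1,w_2$ with $\gamma\in N_{w_1}\cap N_{w_2}$. Take $K\ni\gamma$. The vertices $w_1,w_2$ send at most $6$ arcs, so one of the seven vertices $c$ for $(w_1,w_2,K)$ has both edges pointing out. Their colors are distinct, in $K$, and different from $\gamma$; but $|K\setminus\{\gamma\}|=1$. This is a contradiction.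

For general $k$ we need a palette on which $k$ choice functions must agree. We use a classical theorem.

**Ramsey's theorem.** For all positive integers $s,m,n$ there is a finite set $U$ such that for every coloring of the $s$-subsets of $U$ with $m$ colors there is $Z\subseteq U$ with $|Z|=n$, all of whose $s$-subsets have the same color.

For $s=1$ this is the pigeonhole principle.

**Step 1: the construction.** Let $k\ge 2$ and $\ell=2k-2$. By Ramsey's theorem, with $s=k-1$, $m=2^k$, $n=\ell$, choose a finite set $U$ such that every coloring of $\binom{U}{k-1}$ with $2^k$ colors admits $Z\subseteq U$ with $|Z|=\ell$, all of whose $(k-1)$-subsets have the same color. Put $u=|U|$; then $u\ge\ell$. Let $M=ku+1$. The graph $G$ has three levels.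

* Level 0: vertices $x_1,\dots,x_k$.
* Level 1: sets $W_t=\{w_{t,L,p}: L\in\binom{U}{\ell},\ 1\le p\le M\}$ for $t=1,\dots,k$. Each $w\in W_t$ is adjacent to all $x_s$ with $s\ne t$.
* Level 2: for every $(w_1,\dots,w_k)\in W_1\times\dots\times W_k$, every $K\in\binom U\ell$ and every $q\in\{1,\dots,M\}$, a vertex $c$ adjacent to exactly $w_1,\dots,w_k$.

$G$ is simple, and it is bipartite: every edge joins level 1 to level 0 or level 2.

**Step 2: $sa(G)\le k$.** This step explains why $x_t$ is not joined to $W_t$: in color $t$ the vertices of $W_t$ must be free to be centers. Color each edge at $x_s$ with $s$, and each edge $cw$ from level 2 to $w\in W_t$ with $t$. In color $t$ there are two kinds of edges. Those at $x_t$ form a star with center $x_t$ and leaves in the sets $W_s$ with $s\ne t$. Those from $W_t$ to level 2 form stars centered in $W_t$, because each $c$ has exactly one neighbor in $W_t$. These stars are disjoint: a vertex of $W_s$ with $s\ne t$ has $x_t$ as its only color-$t$ neighbor, since its edges to level 2 have color $s$; and the vertices of $W_t$ are not adjacent to $x_t$. So each class is a star forest.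

**Step 3: $sa(G)\ge k$.** This step finds a $K_{k,M}$. Fix $(w_1,\dots,w_k)$ and $K$. The corresponding $M$ vertices $c$ and the $w_t$ span a $K_{k,M}$ with $kM$ edges. Since $M=ku+1\ge k(2k-2)+1>(k-1)^2$, the computation in the $K_{k,m}$ example gives $kM>(k-1)(k+M-1)$, so $k-1$ forests cannot cover these edges. Thus $sa(G)=k$.

**Step 4: lists and good copies.** We now prove $sa_l(G)\ge 2k-1$; this step controls directions on the lower half. Give all edges from $w_{t,L,p}$ to level 0 the list $L$. Give all edges at a level-2 vertex with parameter $K$ the list $K$. All lists have size $\ell=2k-2$. Suppose a star forest coloring from these lists exists, and orient it by Lemma 5(b). All colors lie in $U$, so by (i) every vertex has outdegree at most $u$.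

The $k$ vertices of level 0 send at most $ku$ arcs, so at most $ku$ level-1 vertices receive an arc from level 0. As $M>ku$, for each pair $(t,L)$ there is a *good* copy $w_{t,L}:=w_{t,L,p}$ all of whose $k-1$ edges to level 0 are oriented out of it. By (i) these edges have distinct colors. Let $X_{t,L}\subseteq L$ be the set of these colors, so $|X_{t,L}|=k-1$ and $X_{t,L}\subseteq N_{w_{t,L}}$.

**Step 5: agreement.** This step finds one set $X$ that occurs for every $t$. For $X\in\binom{U}{k-1}$ let
$$T(X)=\{t: X=X_{t,L}\text{ for some }L\}\subseteq\{1,\dots,k\}.$$
This colors $\binom U{k-1}$ with at most $2^k$ colors. By the choice of $U$ there is $Z\subseteq U$ with $|Z|=\ell$ such that $T$ is constant on $\binom{Z}{k-1}$, say equal to $T_0$. The set $Z$ is itself one of the lists. So for each $t$ the set $X_{t,Z}$ is a $(k-1)$-subset of $Z$, and therefore $t\in T(X_{t,Z})=T_0$. Hence $T_0=\{1,\dots,k\}$.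

Fix any $X\in\binom{Z}{k-1}$. Since $T(X)=\{1,\dots,k\}$, for each $t$ there is a list $L_t$ with $X_{t,L_t}=X$. Put $w_t=w_{t,L_t}$. Then $X\subseteq N_{w_t}$ for $t=1,\dots,k$.

**Step 6: the contradiction.** This step uses level 2. Choose $K\in\binom U\ell$ with $K\supseteq X$, for instance $K=Z$. Consider the $M$ level-2 vertices belonging to $(w_1,\dots,w_k)$ and $K$. The vertices $w_1,\dots,w_k$ send at most $ku<M$ arcs in total, so one of these level-2 vertices, say $c$, has all $k$ edges oriented outwards. By (i) they have $k$ distinct colors, all in $K$. By (ii) the color of $c\to w_t$ is not in $N_{w_t}\supseteq X$. So $k$ distinct colors lie in $K\setminus X$, but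
$$|K\setminus X|=(2k-2)-(k-1)=k-1 .$$
This is a contradiction, and (1) gives $sa_l(G)\ge 2k-1$.

**Step 7: $sa_l(G)\le 2k-1$.** This step is the acyclic greedy argument. Let all lists have size $2k-1$. Orient every edge from level 2 to level 1 or from level 1 to level 0. For each level-1 vertex $w$ choose distinct colors from the lists for its $k-1$ out-arcs. Then for each level-2 vertex $c$ color $c\to w_1,\dots,c\to w_k$ one after another. For $c\to w_t$ we avoid $N_{w_t}$, which has $k-1$ colors, and the at most $k-1$ colors already used at $c$. This is possible as $2k-1>2(k-1)$. Condition (i) holds by construction. Condition (ii) holds for arcs into level 1 by construction, and for arcs into level 0 because level 0 has no out-arcs; level 2 has no in-arcs. By Lemma 5(a) this is a star forest coloring.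

So $sa(G)=k$ and $sa_l(G)=2k-1$. The difference is $k-1$, and the ratio is $2-\frac1k$, which proves the last sentence of Theorem 2. $\blacksquare$

## Upper bounds from a conflict graph on arcs

We now prove Theorem 3. The case $sa(G)=1$ was settled above, so let $sa(G)=k\ge 2$. Recall from vertex coloring that a graph is *$m$-choosable* if it has a proper coloring from every assignment of lists of size $m$ to its vertices, and *$m$-degenerate* if every nonempty subgraph has a vertex of degree at most $m$. An $m$-degenerate graph is $(m+1)$-choosable: delete vertices of current degree at most $m$ one by one, and color in the reverse order.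

**Step 1: an orientation with small outdegrees.** This step extracts from the decomposition what we need. Orient a decomposition into $k$ star forests by Lemma 5(b). Let $T$ be the set of vertices of positive indegree and $S$ the set of all others. Every arc has its head in $T$. Each $v\in T$ is a center in some color, in which it has no out-arc; in every other color it has at most one out-arc. So $v$ has outdegree at most $k-1$. Each $v\in S$ has outdegree at most $k$. Let $D$ be the digraph of all arcs with tail in $T$. All its arcs lie inside $T$, and all its outdegrees are at most $k-1$.

**Step 2: it suffices to color $D$.** This step removes $S$, where greedy coloring works. Let all lists have size $\ell\ge 2k-1$, and suppose the arcs of $D$ have been colored from their lists so that (i) and (ii) hold in $D$. Then $N_v$ is determined for every $v\in T$, with $|N_v|\le k-1$. For each $s\in S$ color its at most $k$ out-arcs $s\to v$ one after another, avoiding $N_v$ and the at most $k-1$ colors already used at $s$. At most $2k-2$ colors are forbidden, so this is possible. Now (i) holds at all vertices. For (ii), consider $u\to v$ and $v\to w$. Since $v$ is a head, $v\in T$, and $v\to w$ is in $D$. If $u\in T$, then both arcs are in $D$; if $u\in S$, then the color of $u\to v$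 avoids $N_v$. So (i) and (ii) hold in $G$, and Lemma 5(a) applies.

This step uses only that the outdegrees in $D$ are at most $k-1$. So we may reorient arcs of $D$, keeping the sets $S$ and $T$ as they are, as long as this bound remains true.

**Step 3: conflicts and how many there are.** This step replaces the missing greedy order by a count. Let $C$ be the simple graph whose vertices are the arcs of $D$, two arcs being adjacent if they have the same tail (*siblings*) or are of the form $u\to v$, $v\to w$ (*consecutive*, $w=u$ allowed). Colorings of $D$ with (i) and (ii) are exactly proper colorings of $C$.

For example, the doubled triangle with its three two-edge stars has $k=3$, $S=\emptyset$, and $D$ consists of the six arcs in both directions between the three vertices. The arc $u\to v$ conflicts with $u\to w$ (sibling), with $v\to u$ and $v\to w$ (they follow it), and with $w\to u$ (it precedes it); it does not conflict with $w\to v$. So $C$ is the octahedron $K_{2,2,2}$.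

For a nonempty set $F$ of arcs let $d_v$ be the outdegree of $v$ in $F$; so $d_v\le k-1$. There are $\sum_u d_u(d_u-1)/2$ sibling pairs. Each consecutive pair consists of an arc $u\to v$ in $F$ and one of the $d_v$ arcs out of $v$; a pair of opposite arcs is counted twice in this way. Since $\sum_u d_u=|F|$,
$$e(C[F])\le\sum_u\frac{d_u(d_u-1)}2+\sum_{(u\to v)\in F}d_v\le |F|\Big(\frac{k-2}2+(k-1)\Big)=|F|\,\frac{3k-4}2 . \tag{3}$$

So every induced subgraph of $C$ has average degree at most $3k-4$, and therefore a vertex of degree at most $3k-4$. Hence $C$ is $(3k-4)$-degenerate and $(3k-3)$-choosable.

**Step 4: the case $k=2$.** Here $3k-3=3=2k-1$. Lists of size $3$ suffice to color $D$, and by Step 2 they suffice for $G$. So $sa_l(G)\le 3$.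

**Step 5: saving one color when $k\ge 3$.** For $k\ge3$ we want $3k-4$ in place of $3k-3$. Since $3k-4\ge 2k-1$, Step 2 still applies, and it is enough to color $C$ from lists of size $3k-4$. This step reduces the task to excluding one kind of component.

Let lists of size $3k-4$ be given. Repeatedly delete from $C$ a vertex of current degree at most $3k-5$. The deleted vertices can be colored at the end in reverse order: each then has at most $3k-5$ colored neighbors. If nothing remains, we are done. Otherwise let $F$ be the remaining set of arcs. Then $C[F]$ has minimum degree at least $3k-4$, and by (3) average degree at most $3k-4$, so it is $(3k-4)$-regular.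

We use the list version of Brooks' theorem (Vizing 1976; Erdős–Rubin–Taylor 1980): a connected graph with maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-choosable. Here $\Delta=3k-4\ge 5$. So every component of $C[F]$ that is not isomorphic to $K_{3k-3}$ can be colored from its lists. It remains to see that no component is a $K_{3k-3}$.

**Step 6: no component is $K_{3k-3}$.** We need not have reoriented anything, so let $D$ be as in Step 1. Its arcs carry the $k$ colors of the original decomposition. By Lemma 5(b), siblings have different colors and consecutive arcs have different colors. So these $k$ colors form a proper coloring of $C$, and a clique in $C$ has at most $k$ vertices. Since $3k-3>k$ for $k\ge 2$, the graph $C$ contains no $K_{3k-3}$. Hence $C$ can be colored from lists of size $3k-4$, and $sa_l(G)\le 3k-4$. This proves Theorem 3. $\blacksquare$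

## Bad triples: excluding $K_{3k-3}$ from the outdegree bound alone

There is a second argument for Step 6. It forgets the original colors and uses only the outdegree bound, at the price of a reorientation. It also shows what a forbidden clique looks like.

Under the outdegree bound alone the cliques do occur. Orient the doubled triangle as $u\to v$, $v\to w$, $w\to u$, with two arcs on each side, and take $k=3$. All outdegrees are $2=k-1$. Any two of the six arcs are siblings or consecutive, so $C=K_6=K_{3k-3}$, and five colors do not suffice. If one arc on each side is reversed, the outdegrees are still $2$, but $C$ becomes the octahedron of Step 3. This is the general picture.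

Let $k\ge 3$, and let $D$ be any orientation allowed in Step 2. Call $\{u,v,w\}$ a *bad triple* if in $D$ all out-arcs of $u$ go to $v$, all out-arcs of $v$ go to $w$, all out-arcs of $w$ go to $u$, and there are exactly $k-1$ of each.

**Step A: removing the bad triples.** This step arranges that $D$ has none. One vertex of a bad triple determines the other two, by following out-arcs, so bad triples are disjoint. In each bad triple reverse one arc on each of the three sides. Each of its vertices loses one out-arc and gains one, so outdegrees do not change. Afterwards $u$ has $k-2\ge 1$ arcs to $v$ and one arc to $w$, and similarly for $v$ and $w$. So every vertex of a former bad triple has out-arcs to two different vertices and is in no bad triple. All other vertices have unchanged out-arcs, so a bad triple consisting of them would have been bad before, and all of those were treated. Thus we may assume that $D$ has no bad triple. Steps 2, 3 and 5 apply to this $D$, since they use only the outdegree bound.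

**Step B: a clique component forces equality in (3).** This step reads off the structure. Suppose $F_0$ is a component of the remaining graph in Step 5, with $C[F_0]\cong K_{3k-3}$. Then $|F_0|=3k-3$ and $e(C[F_0])=(3k-3)(3k-4)/2=|F_0|(3k-4)/2$. So equality holds throughout (3) for $F=F_0$, with $d_v$ now the outdegree in $F_0$. The second inequality in (3) is a sum of termwise inequalities, so each of them is an equality. Hence:

* every tail of an arc of $F_0$ has exactly $k-1$ out-arcs in $F_0$, so there are exactly $(3k-3)/(k-1)=3$ tails;
* every head of an arc of $F_0$ has $k-1\ge 1$ out-arcs in $F_0$, so it is one of the three tails;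
* no conflicting pair is counted twice, so $F_0$ contains no pair $u\to v$, $v\to u$.

**Step C: the clique is a bad triple.** By Step B, $F_0$ lives on three vertices $u,v,w$, each with $k-1$ out-arcs in $F_0$. Suppose $u$ had arcs to both $v$ and $w$. Since there are no opposite pairs, neither $v$ nor $w$ has an arc to $u$, so $v$ sends its arcs to $w$ and $w$ sends its arcs to $v$. These are opposite arcs, a contradiction. By symmetry each of the three vertices sends all its $k-1$ arcs to a single vertex. Say $u$ sends its arcs to $v$. Then $v$ does not send its arcs to $u$, so it sends them to $w$; and $w$ does not send its arcs to $v$, so it sends them to $u$. As $k-1$ is the maximum possible outdegree in $D$, these are all the out-arcs of $u,v,w$ in $D$. So $\{u,v,w\}$ is a bad triple, which Step A has excluded. Hence no component is a $K_{3k-3}$, and again $sa_l(G)\le 3k-4$. $\blacksquare$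

## The values $f(1)=1$, $f(2)=3$, $f(3)=5$

*Proof of Corollary 4.* For each $k\ge 1$ there are graphs with $sa=k$ (a single edge for $k=1$, Theorem 2 for $k\ge 2$), and Theorem 3 bounds $sa_l$ on them, so the maximum $f(k)$ exists. Theorem 3 gives $f(1)=1$, $f(2)\le 3$, $f(3)\le 3\cdot 3-4=5$, and $f(k)\le 3k-4$ for all $k\ge 3$. Theorem 2 gives $f(k)\ge 2k-1$ for all $k\ge2$, in particular $f(2)\ge 3$ and $f(3)\ge 5$. Together these are the stated values and bounds. $\blacksquare$
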